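\title{Rotation domains for loxodromic automorphisms\\ of projective K3 surfaces}

\begin{abstract}
We construct smooth surfaces of degree $(2,2,2)$ in $\mathbb P^1\times\mathbb P^1\times\mathbb P^1$ with an automorphism of dynamical degree $161+72\sqrt5$ whose Fatou set is non-empty: on an invariant open set the automorphism is holomorphically conjugate to an irrational rotation of a product of two annuli. The surfaces degenerate to a union of six toric surfaces arranged as the faces of a cube, the automorphism tends to a translation on one face, and a KAM theorem, proved here in full, gives the conjugacy. For real parameters outside a set of small measure, the whole real locus lies in the Fatou set. We also show that for every loxodromic automorphism of a projective K3 surface the forward and backward Fatou sets coincide, and that each of their components carries a natural action of a compact torus of dimension one or two.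
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $X$ be a compact complex surface and let $f:X\to X$ be an automorphism, that is, a holomorphic diffeomorphism. The \emph{dynamical degree} $\lambda(f)$ is the spectral radius of $f^*$ on $H^2(X,\mathbb C)$, or equivalently on $H^{1,1}(X,\mathbb R)$; it is the exponential rate at which the classes $(f^n)^*c$ can grow. The automorphism is \emph{loxodromic} if $\lambda(f)>1$; equivalently, $f$ has positive topological entropy $\log\lambda(f)$. The map $f^*$ is an isometry of the intersection form, and an isometry $L$ of a non-degenerate form with Gram matrix $E$ satisfies $L^{-1}=E^{-1}L^{t}E$. Thus $L$ and $L^{-1}$ have the same characteristic polynomial, and $\lambda(f^{-1})=\lambda(f)$.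

Fix a Riemannian metric on $X$. The \emph{forward Fatou set} $\mathrm{Fat}^+(f)$ is the set of points that have a neighborhood on which the family $\{f^n\}_{n\ge0}$ is equicontinuous (equivalently, normal). It is the open set on which nearby points have nearby forward orbits. The \emph{backward Fatou set} is $\mathrm{Fat}^-(f)=\mathrm{Fat}^+(f^{-1})$. The Julia sets are $J^\pm(f)=X\setminus\mathrm{Fat}^\pm(f)$ and $J(f)=J^+(f)\cap J^-(f)$, and the \emph{Fatou set} of $f$ is $X\setminus J(f)=\mathrm{Fat}^+(f)\cup\mathrm{Fat}^-(f)$.

A \emph{K3 surface} is a compact simply connected complex surface with trivial canonical bundle; it carries a nowhere vanishing holomorphic $2$-form $\Omega$, unique up to a scalar. Smooth surfaces of degree $(2,2,2)$ in $(\mathbb P^1)^3$ are projective K3 surfaces. The following is posed as an open question in \cite{dynaut}.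

\begin{quote}
\emph{Does there exist a loxodromic automorphism of a projective K3 surface, for example of a smooth surface of degree $(2,2,2)$ in $\mathbb P^1\times\mathbb P^1\times\mathbb P^1$, with non-empty Fatou set?}
\end{quote}

Since $f^{-1}$ is loxodromic when $f$ is, one may as well ask for $\mathrm{Fat}^+(f)\ne\emptyset$. We prove that the answer is yes.

\subsection{Reasons to expect the opposite}\label{sec:reasons}
In the simplest loxodromic examples the Fatou set is empty. Let $E$ be an elliptic curve and let $L\in\mathrm{SL}_2(\mathbb Z)$ have eigenvalues $\mu^{\pm1}$ with $|\mu|>1$. Then $L$ acts on $E\times E$, its eigenvalues on $H^{1,1}$ are $\mu^2,1,1,\mu^{-2}$, and the derivative of the $n$-th iterate is $L^n$ at every point. A normal family of holomorphic maps has locally bounded derivatives, so both Fatou sets are empty.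

On certain rational surfaces there are loxodromic automorphisms with non-empty Fatou set; one can even arrange that $J^+(f)$ has Lebesgue measure zero and that the forward orbit of every point of $\mathrm{Fat}^+(f)$ converges to an attracting fixed point. On a K3 surface this mechanism is not available. There $f^*\Omega=\zeta\Omega$, and $|\zeta|=1$ because $f$ preserves $\int_X\Omega\wedge\bar\Omega$. The multipliers $\mu_1,\mu_2$ at a fixed point satisfy $\mu_1\mu_2=\zeta$, so the point is not attracting.

The next mechanism would be a fixed point near which $f$ is conjugate to its linear part, with $|\mu_1|=|\mu_2|=1$. On a projective K3 surface $\zeta$ is a root of unity (Section~\ref{sec:coh}), so after passing to an iterate $\mu_1\mu_2=1$. This is a resonance. If the first component of $f$ contains a term $a\,u^2v$ in local coordinates $(u,v)$, the change of coordinates $u\mapsto u+b\,u^2v$ modifies $a$ by a multiple of $b\,(\mu_1^2\mu_2-\mu_1)=0$, and the term-by-term linearization breaks down.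

The way out is to look for a model without fixed points. Every translation $(y,z)\mapsto(\mu_1y,\mu_2z)$ of $(\mathbb C^*)^2$ preserves the form $\frac{dy}y\wedge\frac{dz}z$, whatever $\mu_1$ and $\mu_2$ are. So the invariance of $\Omega$ imposes no relation on the multipliers.

\subsection{The family and the results}
For $\omega=(\omega_1,\omega_2)\in\mathbb C^2$ put $p=e^{i\omega_1/2}$, $q=e^{i\omega_2/2}$ and
\begin{equation}\label{eq:Q}
\begin{gathered}
Q=Q_\omega=A(y,z)\,x+B(y,z)+C(y,z)\,x^{-1},\\
A=6+p^{-1}y+py^{-1}+q^{-1}z+qz^{-1},\qquad B=(y+y^{-1})(z+z^{-1}),\\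
C=6+y+y^{-1}+z+z^{-1}.
\end{gathered}
\end{equation}
The polynomial $\hat Q=xyz\,Q$ has degree at most $2$ in each variable. For a complex number $\varepsilon\ne0$ let $X_{\varepsilon,\omega}\subset(\mathbb P^1)^3$ be the surface of degree $(2,2,2)$ with equation
\[
F:=xyz-\varepsilon\hat Q=0,
\]
which reads $1=\varepsilon Q$ on $(\mathbb C^*)^3$. Let $\pi_x,\pi_y,\pi_z:X_{\varepsilon,\omega}\to\mathbb P^1\times\mathbb P^1$ be the projections that forget $x$, $y$, $z$. Since $F$ is quadratic in each variable, a general fiber has two points; let $\sigma_x,\sigma_y,\sigma_z$ be the involutions that exchange them. Put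
\[
g_y=(\sigma_x\sigma_y)^2,\qquad g_z=(\sigma_x\sigma_z)^2,\qquad f=g_y\circ g_z .
\]

Write $|k|=|k_1|+|k_2|$ for $k\in\mathbb Z^2$ and let $|\cdot|$ be the max norm on $\mathbb C^2$. A vector $a\in\mathbb R^2$, and the translation by $a$ on $\mathbb T^2=\mathbb R^2/2\pi\mathbb Z^2$, are \emph{irrational} if $k\cdot a\notin2\pi\mathbb Z$ for all $k\in\mathbb Z^2\setminus0$; by Kronecker's theorem every forward orbit of such a translation is dense. We need a quantitative form of irrationality. Fix $\tau>2$ once and for all, and for $0<\gamma\le1$ let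
\[
DC(\gamma)=\{a\in\mathbb R^2:\ |e^{ik\cdot a}-1|\ge\gamma|k|^{-\tau}\ \text{ for all }k\in\mathbb Z^2\setminus0\}.
\]
This closed set fills most of any square when $\gamma$ is small:
\begin{equation}\label{eq:DC}
\mathrm{Leb}\big(I^2\setminus DC(\gamma)\big)\to0\quad(\gamma\to0)\qquad\text{for every bounded interval }I .
\end{equation}
Indeed, let $l$ be the length of $I$, fix $k$ with $k_j\ne0$, and fix the other coordinate of $a$. As $|e^{it}-1|\ge\frac2\pi\,\mathrm{dist}(t,2\pi\mathbb Z)$, the $k$-th condition fails only on at most $l|k_j|/2\pi+2$ intervals of values of $a_j$, each of length at most $\pi\gamma|k|^{-\tau}/|k_j|$. So it fails on a set of measure $O(\gamma|k|^{-\tau})$. There are $4n$ vectors with $|k|=n$, and $\sum4n^{1-\tau}<\infty$ because $\tau>2$.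

\begin{theorem}\label{thm:main}
Let $\omega_0=(\omega_{0,1},\omega_{0,2})\in DC(\gamma)\cap[0,2\pi]^2$ and $\delta>0$. For all sufficiently small $\varepsilon\ne0$ there is $\omega\in\mathbb C^2$ with $|\omega-\omega_0|<\delta$ such that $X_{\varepsilon,\omega}$ is a smooth K3 surface of degree $(2,2,2)$, $f$ is an automorphism with $\lambda(f)=161+72\sqrt5$, and there is an $f$-invariant open set on which $f$ is holomorphically conjugate to
\[
(y,z)\mapsto(e^{i\omega_{0,1}}y,\,e^{i\omega_{0,2}}z)\quad\text{on}\quad\{e^{-s}<|y|,|z|<e^{s}\}
\]
for some $s>0$. In particular $\mathrm{Fat}^+(f)\ne\emptyset$.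
\end{theorem}

By \eqref{eq:DC} the set $DC(\gamma)\cap[0,2\pi]^2$ is non-empty for small $\gamma$, so Theorem~\ref{thm:main} answers the question. The next two theorems are not needed for this answer. The first says that the phenomenon occurs for most real parameters. Since $p$ and $q$ have period $4\pi$, the square $[0,4\pi]^2$ contains all real members of the family.

\begin{theorem}\label{thm:real}
For $\varepsilon>0$ let $\mathcal B_\varepsilon$ be the set of $\omega\in[0,4\pi]^2$ such that $X=X_{\varepsilon,\omega}$ is smooth, $f$ is an automorphism with $\lambda(f)=161+72\sqrt5$, and the whole real locus $X(\mathbb R)$ for the real structure $(x,y,z)\mapsto(\bar x,1/\bar y,1/\bar z)$ is a union of two disjoint $2$-tori contained in the Fatou set, on each of which $f$ is real-analytically conjugate to an irrational translation. Then the outer Lebesgue measure of $[0,4\pi]^2\setminus\mathcal B_\varepsilon$ tends to $0$ as $\varepsilon\to0^+$.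
\end{theorem}

The last theorem describes all Fatou components. The group $\mathrm{Aut}(U)$ of biholomorphisms of an open set $U$ carries the topology of locally uniform convergence. A real submanifold of a complex manifold is \emph{totally real} if its tangent spaces contain no complex line.

\begin{theorem}\label{thm:structure}
Let $f$ be any loxodromic automorphism of a projective K3 surface $X$ with holomorphic $2$-form $\Omega\ne0$. Then $\mathrm{Fat}^+(f)=\mathrm{Fat}^-(f)$, and every component $U$ of this set is periodic. If $f^k(U)=U$ with $k\ge1$, then $\{f^{kn}|_U\}_{n\in\mathbb Z}$ has compact closure $G$ in $\mathrm{Aut}(U)$. The group $G$ is an abelian Lie group whose identity component is a torus $\mathbb T^d$ acting effectively and preserving $\Omega$, with $d\in\{1,2\}$. If $d=2$, then the action of $\mathbb T^2$ is free with totally real orbits, $U$ contains no periodic point of $f$, and each orbit has an invariant neighborhood equivariantly biholomorphic to $\{|\log|y||,|\log|z||<\delta\}$ with its standard $\mathbb T^2$-action. The components that contain the domains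 constructed for Theorems~\ref{thm:main} and~\ref{thm:real} have $d=2$.
\end{theorem}

Thus a product of annuli is the only local model when $d=2$, and a Fatou component that contains a periodic point must have $d=1$. Whether $d=1$ occurs is not decided here.

Section~\ref{sec:idea} computes the limit of $f$ as $\varepsilon\to0$ and explains the shape of $Q$. Section~\ref{sec:surfaces} treats the geometry of $X_{\varepsilon,\omega}$ and writes $f$ as a perturbed translation in a chart. Section~\ref{sec:kam} proves the KAM theorem, and Sections~\ref{sec:main}, \ref{sec:real} and \ref{sec:structure} prove the three theorems.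

\section{Rotation domains and the degeneration to a cube}\label{sec:idea}

\subsection{Rotation domains}
For $\rho>0$ let $S_\rho=\{\theta\in\mathbb C^2:|\mathrm{Im}\,\theta_1|,|\mathrm{Im}\,\theta_2|<\rho\}$ and $\mathbb A_\rho=S_\rho/2\pi\mathbb Z^2$. The coordinates $(y,z)=(e^{i\theta_1},e^{i\theta_2})$ identify $\mathbb A_\rho$ with the product of annuli $\{e^{-\rho}<|y|,|z|<e^{\rho}\}$, and turn the translation $R_a(\theta)=\theta+a$ with $a\in\mathbb R^2$ into the rotation $(y,z)\mapsto(e^{ia_1}y,e^{ia_2}z)$. \emph{Periodic} means $2\pi\mathbb Z^2$-periodic in $\theta$, and $[g]$ is the mean of a periodic function $g$ over $\mathbb T^2$. A \emph{rotation domain} of an automorphism $f$ of $X$ is the image of a holomorphic open embedding $\Psi:\mathbb A_s\to X$ with $f\circ\Psi=\Psi\circ R_a$ for an irrational $a\in\mathbb R^2$.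

\begin{lemma}\label{lem:rot}
A rotation domain is contained in $\mathrm{Fat}^+(f)\cap\mathrm{Fat}^-(f)$.
\end{lemma}

\begin{proof}
Let $s'<s$. Since $a$ is real, the maps $R_a^n$, $n\in\mathbb Z$, are isometries of the compact set $\overline{\mathbb A_{s'}}$ for the flat metric. The restriction of $\Psi$ to this set is a homeomorphism onto its image, so it and its inverse are uniformly continuous. Hence the maps $f^n=\Psi R_a^n\Psi^{-1}$, $n\in\mathbb Z$, are equicontinuous on the open set $\Psi(\mathbb A_{s'})$. These sets exhaust $\Psi(\mathbb A_s)$.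
\end{proof}

\subsection{One dimension lower: a curve that degenerates to a square}\label{sec:toy}
The mechanism that produces a translation is visible on curves. Let
\[
Q_0(x,y)=\sum_{j,k\in\{-1,0,1\}}c_{jk}\,x^jy^k
\]
with the four corner coefficients $c_{\pm1,\pm1}$ non-zero, and consider the curve $1=\varepsilon Q_0$ of bidegree $(2,2)$ in $\mathbb P^1\times\mathbb P^1$. Its equation is $xy=\varepsilon\,xyQ_0$. For $\varepsilon=0$ the left side, read as a form of bidegree $(2,2)$, vanishes on the four lines $x=0$, $x=\infty$, $y=0$, $y=\infty$, which form a square.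

Fix $y\in\mathbb C^*$ at which the coefficients $a(y)$ of $x$ and $c(y)$ of $x^{-1}$ in $Q_0$ do not vanish. For small $\varepsilon$ the two points of the curve over $y$ have $x\approx\varepsilon c(y)$ and $x\approx1/(\varepsilon a(y))$. So in the limit $\sigma_x$ exchanges the sides $x=0$ and $x=\infty$ and keeps $y$. The involution $\sigma_y$ keeps $x$ and exchanges the two roots $y,y'$ of a quadratic equation. Their product is the quotient of the extreme coefficients, in which $\varepsilon$ cancels:
\[
yy'=\frac{c_{-1,-1}x^{-1}+c_{0,-1}+c_{1,-1}x}{c_{-1,1}x^{-1}+c_{0,1}+c_{1,1}x}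
\ \longrightarrow\
\begin{cases}c_{-1,-1}/c_{-1,1}&(x\to0),\\ c_{1,-1}/c_{1,1}&(x\to\infty).\end{cases}
\]
On each of the two sides the limit of $\sigma_y$ is an inversion $y\mapsto\mathrm{const}/y$, with two different constants. The map $(\sigma_x\sigma_y)^2$ applies the first inversion, crosses to the other side, applies the second inversion and comes back. Its limit on the side $x=0$ is therefore the translation
\[
y\mapsto\mu y,\qquad\mu=\frac{c_{1,-1}\,c_{-1,1}}{c_{1,1}\,c_{-1,-1}} .
\]
If we freeze $z$ in \eqref{eq:Q}, then $c_{1,1}=p^{-1}$, $c_{1,-1}=p$, $c_{-1,\pm1}=1$, and $\mu=p^2=e^{i\omega_1}$; see Figure~\ref{fig:square}.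

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,>=stealth]
\draw[thick] (0,-1.3)--(0,2.3) node[above]{$x=0$};
\draw[thick] (4,-1.3)--(4,2.3) node[above]{$x=\infty$};
\draw (-0.08,0)--(0.08,0) node[right]{$0$};
\draw (4.08,0.5)--(3.92,0.5) node[left]{$\omega_1/2$};
\fill (0,0.8) circle (1.6pt) node[right]{$\theta_1$};
\fill (0,-0.8) circle (1.6pt) node[below right]{$-\theta_1$};
\fill (4,-0.8) circle (1.6pt);
\fill (4,1.8) circle (1.6pt);
\fill (0,1.8) circle (1.6pt) node[left]{$\theta_1+\omega_1$};
\draw[->] (-0.06,0.76) to[bend right=70] node[left]{$\sigma_y$} (-0.06,-0.76);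
\draw[->] (0.1,-0.8)--node[above]{$\sigma_x$} (3.9,-0.8);
\draw[->] (4.06,-0.76) to[bend right=60] node[right]{$\sigma_y$} (4.06,1.76);
\draw[->] (3.9,1.8)--node[above]{$\sigma_x$} (0.1,1.8);
\end{tikzpicture}
\caption{The limit of $g_y=(\sigma_x\sigma_y)^2$ as $\varepsilon\to0$, in the coordinate $\theta_1$ with $y=e^{i\theta_1}$ (vertical direction). The involution $\sigma_y$ tends to the reflection about $0$ on $\{x=0\}$ and to the reflection about $\omega_1/2$ on $\{x=\infty\}$, while $\sigma_x$ exchanges the two components and keeps $\theta_1$. The composition is the translation $\theta_1\mapsto\theta_1+\omega_1$.}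
\label{fig:square}
\end{figure}

\subsection{The choice of $Q$}\label{sec:design}
For surfaces, the limit $\varepsilon=0$ is the union of the six surfaces on which one coordinate is $0$ or $\infty$, arranged as the faces of a cube. The monomials $x^jy^kz^l$ that may occur in $Q$ correspond to the $27$ points of $\{-1,0,1\}^3$: eight vertices, twelve midpoints of edges (exactly one exponent equal to $0$), six centers of faces and the center. The polynomial \eqref{eq:Q} is chosen as follows.

\emph{No vertex occurs.} With $z$ frozen, the corner coefficient $c_{jk}$ is $\sum_lc_{jkl}z^l$. It is independent of $z$ exactly when the vertices $x^jy^kz^{\pm1}$ are absent. Then $\mu$ is constant, so on the face $x=0$ the limit of $g_y$ is $(y,z)\mapsto(p^2y,z)$, the limit of $g_z$ is $(y,z)\mapsto(y,q^2z)$, and the limit of $f$ is the translation $R_\omega$.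

\emph{All twelve edges occur.} The eight edges $x^{\pm1}y^{\pm1}$, $x^{\pm1}z^{\pm1}$ carry the multipliers. The four edges $y^{\pm1}z^{\pm1}$ form $B$; without $y^{-1}z^{-1}$, for instance, $F(x,0,0)$ would vanish identically and $\pi_x$ would contract the line $y=z=0$. The proof of smoothness uses all twelve.

\emph{The face centers $x^{\pm1}$ have coefficient $6$.} This keeps $A$ and $C$ away from $0$ near the torus $|y|=|z|=1$, which is the condition $a(y)c(y)\ne0$ of Section~\ref{sec:toy}.

The map $g_y$ preserves each curve $z=\mathrm{const}$, and we shall see that it acts unipotently on the relevant classes; the same holds for $g_z$. Their composition is loxodromic, and its dynamical degree does not depend on $\varepsilon$ or $\omega$ as long as the surface is smooth and the projections are finite. So $f$ keeps the same positive entropy while, near one torus, it tends to a translation. It remains to show that a small holomorphic perturbation of a translation is conjugate to a translation, after an adjustment of $\omega$.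

\section{The surfaces and their involutions}\label{sec:surfaces}

All estimates are uniform on the compact set of parameters
\[
\mathcal P=\{\omega\in\mathbb C^2:\ |\mathrm{Re}\,\omega_j|\le20,\ |\mathrm{Im}\,\omega_j|\le\tfrac1{20}\},
\]
on which $|p^{\pm1}|,|q^{\pm1}|\le e^{1/40}\le1.03$. We write $X=X_{\varepsilon,\omega}$. Expanding \eqref{eq:Q},
\begin{equation}\label{eq:Qhat}
\begin{split}
\hat Q={}&x^2\,(6yz+p^{-1}y^2z+pz+q^{-1}yz^2+qy)+x\,(y^2+1)(z^2+1)\\&+(6yz+y^2z+z+yz^2+y).
\end{split}
\end{equation}

\subsection{Smoothness}
The singular locus of the cube is the union of its edges, so singular points of $X$ can only appear near them. We show that the perturbation smooths the open edges and the vertices.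

\begin{lemma}\label{lem:smooth}
There is $\varepsilon_1>0$ such that $X_{\varepsilon,\omega}$ is smooth for $0<|\varepsilon|<\varepsilon_1$ and $\omega\in\mathcal P$. It is then a K3 surface, and it carries a nowhere vanishing holomorphic $2$-form $\Omega$ equal to $dy\wedge dz/F_x$ where $x,y,z$ are finite and $F_x\neq0$.
\end{lemma}

\begin{proof}
The monomials of $\hat Q$ have exponents in $\{0,1,2\}^3$. All twelve exponent vectors with exactly one entry equal to $1$ occur, with coefficients in $\{1,p^{\pm1},q^{\pm1}\}$; the only other monomials are $yz$ and $x^2yz$. Replacing a coordinate by its inverse and clearing the denominator changes its exponent $e$ into $2-e$, which preserves $xyz$ and this description. So every point of $(\mathbb P^1)^3$ has $|x|,|y|,|z|\le1$ in one of eight charts, and in each chart $F=xyz-\varepsilon\hat Q$ with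
\begin{equation}\label{eq:axes}
\begin{gathered}
\hat Q=e_1x+e_2y+e_3z+(\text{terms of degree}\ge2),\\
\hat Q(x,0,0)=e_1x,\qquad\hat Q(0,y,0)=e_2y,\qquad\hat Q(0,0,z)=e_3z .
\end{gathered}
\end{equation}
On $\mathcal P$ all coefficients are bounded and $|e_j|\ge1/1.03$.

Suppose that the first statement fails. Then there are $\varepsilon_n\to0$, $\omega_n\to\omega_*$ in $\mathcal P$, and singular points $P_n\to P_*$ in one chart. In the limit $yz=xz=xy=0$ at $P_*$, so at least two coordinates of $P_*$ vanish.

\emph{Exactly two coordinates vanish.} We use only \eqref{eq:axes}, which is symmetric in the coordinates, so let $P_*=(0,0,z_*)$ with $z_*\ne0$. At $P_n$ the equations $F=F_x=F_y=0$ read $xyz=\varepsilon\hat Q$, $yz=\varepsilon\hat Q_x$, $xz=\varepsilon\hat Q_y$. Hence $\varepsilon z\hat Q=(yz)(xz)=\varepsilon^2\hat Q_x\hat Q_y$, that is, $z\hat Q=\varepsilon\hat Q_x\hat Q_y$. In the limit $e_3z_*^2=0$, a contradiction.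

\emph{All three vanish.} We have $P_n\ne0$, since $dF(0)=-\varepsilon(e_1,e_2,e_3)\ne0$. At $P=P_n$ the equations $F=0$ and $dF=0$ give $x\hat Q_x=y\hat Q_y=z\hat Q_z=\hat Q$, each term being $xyz/\varepsilon$. So $x\hat Q_x+y\hat Q_y+z\hat Q_z-3\hat Q=0$. The linear part of the left side is $-2(e_1x+e_2y+e_3z)$, which is therefore $O(|P|^2)$, and so $\hat Q=O(|P|^2)$. Now $x\hat Q_x=\hat Q$ gives $x\,(e_1+o(1))=O(|P|^2)$, and the equations for $y$ and $z$ give the same bound with $e_2$, $e_3$. Thus $|P_n|=O(|P_n|^2)$ with $0\ne P_n\to0$, a contradiction.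

Let $X$ be smooth. In each chart, wedging $F_xdx+F_ydy+F_zdz=0$ with the differentials of the coordinates shows that the forms $dy\wedge dz/F_x$, $dz\wedge dx/F_y$, $dx\wedge dy/F_z$ on $X$ agree where they are defined. Since $dF\ne0$ on $X$, they define a nowhere vanishing holomorphic $2$-form (the Poincar\'e residue of $dx\wedge dy\wedge dz/F$). If $x'=1/x$ and $F=x^2F'(x',y,z)$, then $F_x=-F'_{x'}$ on $X$, so the forms of adjacent charts differ by a sign and glue to $\Omega$. Finally, by the Lefschetz hyperplane theorem a smooth ample divisor in a simply connected projective threefold is connected and simply connected.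
\end{proof}

\subsection{Finite projections}
To compute the action of $f$ on cohomology we need the projections to contract no curve. This requires a condition on $\omega$. If $p^2=1$, the coefficients of $y^2$ and $y^0$ in $F$ coincide by \eqref{eq:Qhat}; their zero set meets the zero set of the coefficient of $y^1$, since two curves of bidegree $(2,2)$ always meet, and $\pi_y$ contracts the line over such a point.

\begin{lemma}\label{lem:finite}
Let $0<b\le1$ and $\varepsilon_2(b)=(b/1100)^2$. If $\omega\in\mathcal P$ satisfies $|e^{ik\cdot\omega}-1|\ge b$ for $1\le|k|\le2$ and $0<|\varepsilon|<\varepsilon_2(b)$, then $\pi_x,\pi_y,\pi_z$ are finite.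
\end{lemma}

\begin{proof}
The projections are proper, and a fiber is either finite or a whole line. So $\pi_x$ is finite if and only if the three coefficients of $F$ as a polynomial in $x$, which are forms of bidegree $(2,2)$, have no common zero in $\mathbb P^1\times\mathbb P^1$; the same holds for $\pi_y$, $\pi_z$.

\emph{The projection $\pi_x$.} Up to non-zero factors the coefficients are $\tilde A=yzA$, $\tilde C=yzC$ and $yz-\varepsilon(y^2+1)(z^2+1)$. Inverting $y$ replaces $p$ by $p^{-1}$ and changes nothing else, and inverting $z$ replaces $q$ by $q^{-1}$. So at a common zero we may assume $|y|,|z|\le1$, with $p,q$ replaced by $\hat p=p^{\pm1}$, $\hat q=q^{\pm1}$. Then $|yz|\le4|\varepsilon|$, so one of $|y|,|z|$ is at most $2|\varepsilon|^{1/2}$. From $\tilde C=z+y(1+6z+yz+z^2)=0$ we get $|z|\le9|y|$, and $|y|\le9|z|$ because $\tilde C$ is symmetric. Hence $|y|,|z|\le s:=18|\varepsilon|^{1/2}<1$, and $yz=\varepsilon(y^2+1)(z^2+1)\ne0$. Near the origin the curves $\tilde C=0$ and $\tilde A=0$ are close to the lines $y+z=0$ and $\hat pz+\hat qy=0$. Precisely,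
\[
|y+z|=|y|\,|6z+yz+z^2|\le8s|y|,\qquad|\hat pz+\hat qy|=|y|\,|6z+\hat p^{-1}yz+\hat q^{-1}z^2|\le10s|y| .
\]
Since $(\hat q-\hat p)y=(\hat pz+\hat qy)-\hat p(y+z)$ and $y\ne0$, we obtain $|\hat q-\hat p|\le19s<b/3$. On the other hand $\hat p^2-\hat q^2=\hat q^2(e^{ik\cdot\omega}-1)$ for some $k=(\pm1,\pm1)$, so $2.06\,|\hat p-\hat q|\ge|\hat p^2-\hat q^2|\ge e^{-1/20}b$ and $|\hat p-\hat q|\ge b/3$, a contradiction.

\emph{The projections $\pi_y$ and $\pi_z$.} Up to the factor $-\varepsilon$, the coefficients of $y^2$ and $y^0$ in $F$ are $z+p^{-1}x^2z+xz^2+x$ and $z+px^2z+xz^2+x$. Their difference is $\pm(p-p^{-1})x^2z$, and $p^2=e^{i\omega_1}\ne1$. As a form of bidegree $(2,2)$ in $(x,z)$ it vanishes only on the lines $x=0$, $z=0$, $z=\infty$. The first coefficient restricts to $z$ on the line $x=0$ and to $x$ on the lines $z=0$ and $z=\infty$; these are quadratic forms with zeros $0$ and $\infty$. So a common zero has $x,z\in\{0,\infty\}$. The coefficient of $y^1$ is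
\[
xz-\varepsilon\big(6(x^2+1)z+z^2+1+x^2(q^{-1}z^2+q)\big),
\]
and its values at $(x,z)=(0,0),(0,\infty),(\infty,0),(\infty,\infty)$ are the coefficients of $1$, $z^2$, $x^2$, $x^2z^2$, namely $-\varepsilon$, $-\varepsilon$, $-\varepsilon q$, $-\varepsilon q^{-1}$. None vanishes, so $\pi_y$ is finite. The polynomial $Q$ is invariant under the exchange of $(y,p)$ and $(z,q)$, and $q^2\ne1$, so $\pi_z$ is finite too.
\end{proof}

\subsection{The dynamical degree}\label{sec:degree}
Recall the cohomology of a K3 surface. The intersection form on $H^2(X,\mathbb R)$ has signature $(3,19)$. In the Hodge decomposition $H^2(X,\mathbb C)=\mathbb C\Omega\oplus H^{1,1}\oplus\mathbb C\bar\Omega$ the space $H^{1,1}$ is the orthogonal complement of $\Omega$ and $\bar\Omega$. The form is positive definite on the plane spanned by $\mathrm{Re}\,\Omega$ and $\mathrm{Im}\,\Omega$, and has signature $(1,19)$ on $H^{1,1}(X,\mathbb R)$. Automorphisms act by isometries that preserve the decomposition.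

\begin{lemma}\label{lem:degree}
If $X$ is smooth and the three projections are finite, then $\sigma_x,\sigma_y,\sigma_z$ are automorphisms, $f^*\Omega=\Omega$, and $\lambda(f)=161+72\sqrt5$.
\end{lemma}

\begin{proof}
Let $\ell_1,\ell_2,\ell_3\in H^{1,1}(X,\mathbb R)$ be the classes of the curves $x=\mathrm{const}$, $y=\mathrm{const}$, $z=\mathrm{const}$. Since $X$ has class $2(\ell_1+\ell_2+\ell_3)$ in $(\mathbb P^1)^3$, on $X$ we have $\ell_i^2=0$ and $\ell_i\cdot\ell_j=2$ for $i\ne j$. In particular each projection has degree $2$. As $X$ is normal and $\pi_x$ is finite, $X$ is the normalization of $\mathbb P^1\times\mathbb P^1$ in the quadratic extension $\mathbb C(X)$ of its function field. The Galois group acts on the normalization by regular maps, so $\sigma_x$ is an automorphism, and so are $\sigma_y$ and $\sigma_z$. An involution multiplies $\Omega$ by $\pm1$, and each involution occurs an even number of times in $f$; hence $f^*\Omega=\Omega$.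

The Gram matrix of $\ell_1,\ell_2,\ell_3$ has eigenvalues $4,-2,-2$, so these classes span a space $\mathcal V$ of signature $(1,2)$. The map $\sigma_x^*$ fixes $\ell_2$ and $\ell_3$. For a finite double cover, $D+\sigma_x^*D=\pi_x^*\pi_{x*}D$ for every divisor $D$. By the projection formula the bidegree of $\pi_{x*}\ell_1$ is given by $\ell_1\cdot\ell_2=\ell_1\cdot\ell_3=2$. So $\sigma_x^*\ell_1=-\ell_1+2\ell_2+2\ell_3$, and $\sigma_y^*$, $\sigma_z^*$ are obtained by permuting the indices. Each has determinant $-1$ on $\mathcal V$.

We compute $(g_y^{-1})^*=(\sigma_x^*\sigma_y^*)^2$. We have $\sigma_x^*\sigma_y^*\ell_1=-\ell_1+2\ell_2+2\ell_3$ and $\sigma_x^*\sigma_y^*\ell_2=\sigma_x^*(2\ell_1-\ell_2+2\ell_3)=-2\ell_1+3\ell_2+6\ell_3$. With $e=\ell_2-\ell_1$ this reads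
\[
\sigma_x^*\sigma_y^*:\quad\ell_1\mapsto\ell_1+2e+2\ell_3,\qquad e\mapsto e+4\ell_3,\qquad\ell_3\mapsto\ell_3,
\]
a unipotent map. Its square sends $\ell_1$ to $\ell_1+4e+12\ell_3$ and $e$ to $e+8\ell_3$. Returning to the basis $\ell_1,\ell_2,\ell_3$, and exchanging the indices $2,3$ for $g_z$, we get the matrices (columns are images)
\[
(g_y^{-1})^*=\begin{pmatrix}-3&-4&0\\4&5&0\\12&20&1\end{pmatrix},\qquad
(g_z^{-1})^*=\begin{pmatrix}-3&0&-4\\12&1&20\\4&0&5\end{pmatrix}.
\]
Now $(f^{-1})^*=(g_y^{-1})^*(g_z^{-1})^*$. The diagonal entries of the product are $9-48=-39$, $5$, and $-48+400+5=357$, so the trace is $323$. An isometry and its inverse have the same trace, so $f^*|_{\mathcal V}$ and its inverse both have trace $323$ and determinant $1$. The characteristic polynomial is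
\[
t^3-323t^2+323t-1=(t-1)(t^2-322t+1),
\]
with largest root $161+\sqrt{161^2-1}=161+72\sqrt5$. The orthogonal complement of $\mathcal V$ in $H^{1,1}(X,\mathbb R)$ is negative definite, so the eigenvalues of $f^*$ on it have modulus $1$, and $f^*$ fixes $\Omega$ and $\bar\Omega$.
\end{proof}

\subsection{A chart near the face $x=0$}
We now carry out the computation of Section~\ref{sec:toy} with estimates, over a fixed neighborhood of the torus $|y|=|z|=1$. The formula for $f$ in the chart makes sense for all $\omega\in\mathcal P$, whether or not $f$ is an automorphism. This matters because the KAM theorem needs a holomorphic family.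

\begin{lemma}\label{lem:chart}
Let $0<|\varepsilon|<\varepsilon_3:=10^{-4}$. There are functions $\xi,\eta$ on $S_{1/5}\times\mathcal P$ and a $\mathbb C^2$-valued function $u$ on $S_{1/10}\times\mathcal P$, periodic in $\theta$ and holomorphic in $(\theta,\omega)$ for $\omega$ in the interior of $\mathcal P$, with $0<|\xi|,|\eta|\le12|\varepsilon|$ and $|u|\le220|\varepsilon|$, such that the following holds. Put
\[
\psi_0(\theta)=(\xi,e^{i\theta_1},e^{i\theta_2}),\qquad\psi_\infty(\theta)=(1/\eta,e^{i\theta_1},e^{i\theta_2}),\qquad\Gamma(\theta)=\theta+\omega+u(\theta,\omega).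
\]
The fiber of $\pi_x$ over $(e^{i\theta_1},e^{i\theta_2})$ is $\{\psi_0(\theta),\psi_\infty(\theta)\}$ for $\theta\in S_{1/5}$, and $\Gamma(S_{1/10})\subset S_{1/5}$. If $X$ is smooth with finite projections, then $\psi_0,\psi_\infty:\mathbb A_{1/5}\to X$ are holomorphic open embeddings and $f\circ\psi_0=\psi_0\circ\Gamma$ on $S_{1/10}$.
\end{lemma}

\begin{proof}
\emph{The two sheets.} With $y=e^{i\theta_1}$, $z=e^{i\theta_2}$,
\[
A=6+2\cos(\theta_1-\tfrac{\omega_1}2)+2\cos(\theta_2-\tfrac{\omega_2}2),\quad B=4\cos\theta_1\cos\theta_2,\quad C=6+2\cos\theta_1+2\cos\theta_2 .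
\]
Since $|\cos t|\le\cosh|\mathrm{Im}\,t|$, $\cosh0.225<1.03$ and $\cosh0.2<1.021$, we have $1.8\le|A|,|C|\le10.2$ and $|B|\le4.2$ on $S_{1/5}\times\mathcal P$. The points of $X$ over $(y,z)$ are the two roots of $x=\varepsilon(Ax^2+Bx+C)$. The right side maps the disc $\{|x|\le20|\varepsilon|\}$ into $\{|x|\le12|\varepsilon|\}$ and its derivative there is at most $5|\varepsilon|$. So it has a unique fixed point $\xi$ in the disc, which is periodic by uniqueness, holomorphic as a uniform limit of iterates, and non-zero because $C\ne0$. In the variable $\eta=1/x$ the equation is $\eta=\varepsilon(C\eta^2+B\eta+A)$, of the same form with $A$ and $C$ exchanged; this defines $\eta$. The roots $\xi$ and $1/\eta$ are distinct, as $|1/\eta|>20|\varepsilon|$, so they form the whole fiber and $\sigma_x$ exchanges $\psi_0(\theta)$ and $\psi_\infty(\theta)$. The maps $\psi_0,\psi_\infty$ are sections of $\pi_x$ over $\mathbb A_{1/5}$, hence injective immersions between surfaces when $X$ is smooth.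

\emph{The involution $\sigma_y$.} Let $w=z+z^{-1}$, so $|w|\le2.1$. In $Q$ the coefficient of $y$ is $x^{-1}+p^{-1}x+w$ and that of $y^{-1}$ is $x^{-1}+px+w$. When both are non-zero, $\sigma_y(x,y,z)=(x,y',z)$ where $yy'$ is the quotient of the second by the first. On the two sheets,
\begin{equation}\label{eq:alphabeta}
\begin{aligned}
x=\xi:&\qquad yy'=\frac{1+p\xi^2+\xi w}{1+p^{-1}\xi^2+\xi w}=e^{i\alpha(\theta)},\\
x=1/\eta:&\qquad yy'=p^2\,\frac{1+p^{-1}(\eta^2+\eta w)}{1+p(\eta^2+\eta w)}=e^{i(\omega_1+\beta(\theta))}.
\end{aligned}
\end{equation}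
The four numerators and denominators differ from $1$ by at most $27|\varepsilon|<\frac12$. We define $i\alpha$ and $i\beta$ as differences of their principal logarithms. As $|\log(1+t)|\le2|t|$ for $|t|\le\frac12$, the functions $\alpha,\beta$ are holomorphic, periodic, and bounded by $110|\varepsilon|<\frac1{50}$ on $S_{1/5}\times\mathcal P$.

The point $\sigma_y\psi_0(\theta)$ lies over $\theta'=(-\theta_1+\alpha(\theta),\theta_2)$ and its $x$-coordinate has modulus at most $12|\varepsilon|$. If $\theta'\in S_{1/5}$, it is therefore the point $\psi_0(\theta')$ of the fiber. The same argument applies on the other sheet, where $|1/x|\le12|\varepsilon|$. Thus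
\begin{equation}\label{eq:sigmay}
\sigma_y\psi_0(\theta)=\psi_0(-\theta_1+\alpha(\theta),\theta_2),\qquad\sigma_y\psi_\infty(\theta)=\psi_\infty(\omega_1-\theta_1+\beta(\theta),\theta_2)
\end{equation}
whenever $\theta$ and the arguments on the right lie in $S_{1/5}$.

\emph{Composition.} Let $|\mathrm{Im}\,\theta_1|<\frac1{10}$ and $|\mathrm{Im}\,\theta_2|<\frac15$. Follow $\psi_0(\theta)$ under $g_y=\sigma_x\sigma_y\sigma_x\sigma_y$. The first coordinates of all arguments have imaginary part of modulus less than $\frac1{10}+\frac1{20}+\frac2{50}<\frac15$, so \eqref{eq:sigmay} applies twice and $g_y\psi_0=\psi_0\Gamma_y$ with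
\[
\Gamma_y(\theta)=\big(\theta_1+\omega_1-\alpha(\theta)+\beta(-\theta_1+\alpha(\theta),\theta_2),\ \theta_2\big).
\]
The symmetry that exchanges $(y,p)$ and $(z,q)$ gives $g_z\psi_0=\psi_0\Gamma_z$ for $|\mathrm{Im}\,\theta_1|<\frac15$, $|\mathrm{Im}\,\theta_2|<\frac1{10}$, where $\Gamma_z$ fixes $\theta_1$ and adds to $\theta_2$ the number $\omega_2$ and an error bounded by $220|\varepsilon|$. For $\theta\in S_{1/10}$ the point $\Gamma_z(\theta)$ lies in the domain of $\Gamma_y$, and $\Gamma=\Gamma_y\circ\Gamma_z$ has the required properties.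
\end{proof}

\section{A KAM theorem with a translation parameter}\label{sec:kam}

We want to conjugate $\theta\mapsto\theta+\omega_0+u(\theta)$, with $u$ small, to $R_{\omega_0}$ by a map $h=\mathrm{id}+v$ with $v$ periodic. This is impossible in general. If $u=c_0$ is a non-zero constant, a conjugacy would give $h(\theta+n\omega_0)=h(\theta)+n(\omega_0+c_0)$, while the left side is $n\omega_0+O(1)$; and if $c_0$ is not real, the orbits leave every strip. So the statement must allow a correction of the translation vector by a parameter $c\in\mathbb C^2$, which in the application is $\omega-\omega_0$.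

Let $D_r=\{c\in\mathbb C^2:|c|<r\}$ and let $\|\cdot\|$ be the operator norm for the max norm. We use the Cauchy estimate in the following form: if a holomorphic map $v$ satisfies $|v|\le b$ on the polydisc of radius $\delta$ about $\theta$, then each partial derivative is bounded by $b/\delta$ and $\|Dv(\theta)\|\le2b/\delta$. On a convex set a bound for $\|Dv\|$ is a Lipschitz constant.

\subsection{Two lemmas}

\begin{lemma}\label{lem:inverse}
Let $0<b<a$ and let $v:S_a\to\mathbb C^2$ be holomorphic and periodic with $|v|\le b$ and $\|Dv\|\le\frac12$. Then $H=\mathrm{id}+v$ is injective on $S_a$ and induces an open embedding of $\mathbb A_a$ into $\mathbb C^2/2\pi\mathbb Z^2$. Moreover $H(S_a)\supset S_{a-b}$, and on $S_{a-b}$ we have $H^{-1}=\mathrm{id}+w$ with $w$ holomorphic, periodic and $|w|\le b$. If $v$ depends holomorphically on a parameter, so does $w$; if $v$ is real on $\mathbb R^2$, so is $w$.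
\end{lemma}

\begin{proof}
Since $v$ is $\frac12$-Lipschitz, $H$ is injective, and $DH$ is invertible. If $H\theta-H\theta'\in2\pi\mathbb Z^2$, say equal to $2\pi k$, then $H\theta=H(\theta'+2\pi k)$ and $\theta=\theta'+2\pi k$. For $\theta'\in S_{a-b}$ the closed ball of radius $b$ about $\theta'$ lies in $S_a$, and $\theta\mapsto\theta'-v(\theta)$ is a contraction of it; the fixed point is $H^{-1}\theta'$. The iterates that start at $\theta'$ converge uniformly in $\theta'$ and in the parameter, and they are holomorphic, commute with $2\pi\mathbb Z^2$, and are real for real data.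
\end{proof}

Linearizing the conjugacy equation in $u$ and $v$ gives $v(\theta+\omega_0)-v(\theta)=u(\theta)$. The left side has mean zero, so only $u-[u]$ can be removed. In Fourier series one divides by $e^{ik\cdot\omega_0}-1$. If this number vanishes for some $k\neq0$, the equation with right side $e^{ik\cdot\theta}$ has no solution; under the Diophantine condition the division costs a power of $|k|$, which is paid for by shrinking the strip.

\begin{lemma}\label{lem:cohom}
Let $\omega_0\in DC(\gamma)$, let $g$ be bounded, holomorphic and periodic on $S_\rho$ with $[g]=0$, and let $0<\delta<\rho$, $\delta\le1$. Then $v(\theta+\omega_0)-v(\theta)=g(\theta)$ has a unique periodic holomorphic solution of mean zero on $S_\rho$, and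
\[
\sup_{S_{\rho-\delta}}|v|\le M\sup_{S_\rho}|g|,\qquad M=C_\tau\gamma^{-1}\delta^{-\tau-2}\ge1,
\]
where $C_\tau\ge1$ depends only on $\tau$. If $g$ depends holomorphically on a parameter and is bounded uniformly in it, then $v$ depends holomorphically on the parameter.
\end{lemma}

\begin{proof}
The Fourier coefficients must be $v_0=0$ and $v_k=g_k/(e^{ik\cdot\omega_0}-1)$ for $k\ne0$. In $g_k=[g\,e^{-ik\cdot\theta}]$ shift the contours to $\mathrm{Im}\,\theta_j=-\rho'\,\mathrm{sgn}\,k_j$ and let $\rho'\to\rho$; this gives $|g_k|\le e^{-\rho|k|}\sup|g|$. On $S_{\rho-\delta}$ we have $|e^{ik\cdot\theta}|\le e^{(\rho-\delta)|k|}$. Hence $|v|\le\gamma^{-1}\sup|g|\sum_{n\ge1}4n^{\tau+1}e^{-\delta n}$ there. Since $n^{\tau+1}e^{-\delta n/2}\le(2(\tau+1)/(e\delta))^{\tau+1}$ and $\sum_{n\ge1}e^{-\delta n/2}\le2/\delta$, the sum is at most a constant times $\delta^{-\tau-2}$. As $\delta$ may be taken arbitrarily small, the series converges locally uniformly on $S_\rho$, uniformly in the parameter.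
\end{proof}

\subsection{The theorem}

\begin{theorem}\label{thm:kam}
Let $\omega_0\in DC(\gamma)$ and $0<\rho\le1$. There is $\bar r=\bar r(\gamma,\tau,\rho)\in(0,1)$ such that the following holds for every $r_0\in(0,\bar r]$. Let $u:S_\rho\times D_{r_0}\to\mathbb C^2$ be holomorphic, periodic in $\theta$, with $|u|\le r_0/8$, and let $\Gamma_c(\theta)=\theta+\omega_0+c+u(\theta,c)$. Then there are $c^*\in D_{r_0}$ and a holomorphic map $h=\mathrm{id}+v^\infty$ on $S_{\rho/2}$, with $v^\infty$ periodic, $|v^\infty|\le\rho/16$ and $\|Dv^\infty\|\le\frac12$, such that $\Gamma_{c^*}\circ h=h\circ R_{\omega_0}$ on $S_{\rho/2}$.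
\end{theorem}

The proof is a Newton iteration. One step conjugates the family by $\mathrm{id}+v$, where $v$ solves the linearized equation, and absorbs the mean of $u$ in a change of the parameter. If $u$ and $c$ have size $r$, the new perturbation has size about $M^2r^2/\delta$, which is below $r^{3/2}$ when $r$ is small. One of the error terms has size $\|Dv\|\,|c|$, and it is quadratic only if $|c|$ is as small as $u$. For this reason the parameter domain shrinks at the same rate as the perturbation, and a single parameter $c^*$ survives.

\begin{proof}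
\emph{Constants.} For $k\ge0$ put
\[
\rho_k=\rho(\tfrac12+2^{-k-1}),\quad\delta_k=\rho2^{-k-4},\quad r_k=r_0^{(3/2)^k},\quad M_k=C_\tau\gamma^{-1}\delta_k^{-\tau-2},
\]
so that $\rho_0=\rho$, $\rho_k-\rho_{k+1}=4\delta_k$ and $r_{k+1}=r_k^{3/2}$. Choose $\bar r$ such that $\bar r^{1/4}\le2^{-(2\tau+5)}$ and $88\,C_\tau^2\gamma^{-2}(16/\rho)^{2\tau+5}\bar r^{1/2}\le1$. From $(3/2)^k\ge1+k/2$ we get $r_k^{1/2}\le r_0^{1/2}r_0^{k/4}$, and $M_k^2/\delta_k=C_\tau^2\gamma^{-2}(16\cdot2^k/\rho)^{2\tau+5}$. Therefore
\begin{equation}\label{eq:small}
88\,M_k^2\,r_k^{1/2}/\delta_k\le1\qquad(k\ge0).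
\end{equation}
Since $\tau>2$ we also have $r_k^{1/2}\le2^{-18-9k}$. With \eqref{eq:small} and $M_k\ge1$,
\begin{equation}\label{eq:sk}
s_k:=2M_kr_k/\delta_k\le\tfrac1{44}r_k^{1/2}\le\tfrac1{44}2^{-18-9k},\qquad\textstyle\sum_ks_k\le2^{-20}.
\end{equation}

\emph{Induction hypothesis.} $\Gamma_k(\theta,c)=\theta+\omega_0+c+u_k(\theta,c)$, with $u_k$ holomorphic on $S_{\rho_k}\times D_{r_k}$, periodic, and $|u_k|\le r_k/8$. It holds for $k=0$ with $u_0=u$.

\emph{The conjugation.} We drop the index $k$. Let $\bar u(c)=[u(\cdot,c)]$ and let $v$ solve $v(\theta+\omega_0)-v(\theta)=u-\bar u$, by Lemma~\ref{lem:cohom} applied to each component. As $|u-\bar u|\le r$, we have $|v|\le Mr$ on $S_{\rho-\delta}$, and $\|Dv\|\le2Mr/\delta\le\frac18$ on $S_{\rho-2\delta}$ by \eqref{eq:sk}; in particular $r\le Mr\le\delta/16$. By Lemma~\ref{lem:inverse} on $S_{\rho-2\delta}$, the map $H=\mathrm{id}+v$ has an inverse $H^{-1}=\mathrm{id}+w:S_{\rho-3\delta}\to S_{\rho-2\delta}$ with $|w|\le Mr$, holomorphic in $(\theta,c)$.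

For $\theta\in S_{\rho-4\delta}$ the point $\Gamma(H\theta)$ lies in $S_{\rho-4\delta+Mr+2r}\subset S_{\rho-3\delta}$. So $\Gamma_+=H^{-1}\Gamma H$ is holomorphic on $S_{\rho-4\delta}\times D_r$ with values in $S_{\rho-2\delta}$. Write $\Gamma_+=\theta+\omega_0+c+\bar u(c)+\tilde u$, with $\tilde u$ periodic. The definition gives $\tilde u=v(\theta)+u(H\theta)-\bar u+w(\Gamma H\theta)$, hence the rough bound $|\tilde u|\le3Mr$. For a quadratic bound, write $H\Gamma_+=\Gamma H$ as $\bar u+\tilde u+v(\Gamma_+\theta)=v(\theta)+u(H\theta)$ and substitute $v(\theta)=v(\theta+\omega_0)-u(\theta)+\bar u$: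
\[
\tilde u=\big(v(\theta+\omega_0)-v(\theta+\omega_0+c+\bar u+\tilde u)\big)+\big(u(H\theta)-u(\theta)\big).
\]
In the first bracket both points lie in $S_{\rho-2\delta}$ and $|c+\bar u+\tilde u|\le5Mr$. In the second, $u$ is $\frac r{4\delta}$-Lipschitz on $S_{\rho-\delta}$ and $|H\theta-\theta|\le Mr$. By \eqref{eq:small},
\[
|\tilde u|\le\frac{2Mr}\delta\,5Mr+\frac r{4\delta}\,Mr\le\frac{11M^2r^2}{\delta}\le\frac{r^{3/2}}8 .
\]

\emph{The change of parameter.} Let $\varphi(c)=c+\bar u(c)$. Since $|\bar u|\le r/8$ on $D_r$, the map $\bar u$ is $\frac12$-Lipschitz on $D_{r/2}$ and $\varphi$ is injective there. For $|c'|<r/4$ the map $c\mapsto c'-\bar u(c)$ is a contraction of $\{|c|\le3r/8\}$, so $\varphi^{-1}:D_{r/4}\to D_{r/2}$ exists and is holomorphic. As $r^{3/2}\le r/4$, the function $u_{k+1}(\theta,c')=\tilde u(\theta,\varphi^{-1}(c'))$ is defined on $S_{\rho_{k+1}}\times D_{r_{k+1}}$ and bounded by $r_{k+1}/8$. The induction proceeds, with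
\begin{equation}\label{eq:step}
\Gamma_k(\cdot,c)\circ H_k(\cdot,c)=H_k(\cdot,c)\circ\Gamma_{k+1}(\cdot,c')\ \text{ on }S_{\rho_{k+1}}\quad\text{for }c=\varphi_k^{-1}(c').
\end{equation}

\emph{The parameter $c^*$.} Let $\Lambda_0=\mathrm{id}$ and $\Lambda_k=\varphi_0^{-1}\circ\cdots\circ\varphi_{k-1}^{-1}:D_{r_k}\to D_{r_0}$; these maps are injective. The compact sets $\Lambda_k(\overline{D_{r_k/2}})$ are nested, because $\Lambda_{k+1}=\Lambda_k\circ\varphi_k^{-1}$ and $\varphi_k^{-1}(D_{r_{k+1}})\subset D_{r_k/2}$. Choose $c^*$ in their intersection and let $c_k\in\overline{D_{r_k/2}}$ be the point with $\Lambda_k(c_k)=c^*$. Then $c_0=c^*$, and $\Lambda_k(\varphi_k^{-1}(c_{k+1}))=c^*=\Lambda_k(c_k)$ gives $c_k=\varphi_k^{-1}(c_{k+1})$.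

\emph{The limit.} From now on $H_k=H_k(\cdot,c_k)$ and $\Gamma_k=\Gamma_k(\cdot,c_k)$, so $\Gamma_0=\Gamma_{c^*}$. We have $H_k(S_{\rho_{k+1}})\subset S_{\rho_k}$, so $h_k=H_0\circ\cdots\circ H_k$ is defined on $S_{\rho_{k+1}}$. By the chain rule and \eqref{eq:sk}, $\|Dh_k-I\|\le\prod_j(1+s_j)-1\le\frac12$. Hence $|h_k\theta-h_{k-1}\theta|=|h_{k-1}(H_k\theta)-h_{k-1}(\theta)|\le2M_kr_k=s_k\delta_k$ on $S_{\rho_{k+1}}$, also for $k=0$ with $h_{-1}=\mathrm{id}$. So $h_k\to h$ uniformly on $S_{\rho/2}$, with $h-\mathrm{id}$ periodic, $|h-\mathrm{id}|\le\sum s_k\delta_k\le\rho/16$ and $\|Dh-I\|\le\frac12$.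

Let $\theta\in S_{\rho/2}$, put $\theta^{(k+1)}=\theta$ and $\theta^{(j)}=H_j\theta^{(j+1)}\in S_{\rho_j}$ for $j=k,\dots,0$. By \eqref{eq:step}, $\Gamma_j\theta^{(j)}=H_j\Gamma_{j+1}\theta^{(j+1)}$. Using this for $j=0,\dots,k$ in turn gives $\Gamma_0(h_k\theta)=h_k(\Gamma_{k+1}\theta)$. Here $|\Gamma_{k+1}\theta-(\theta+\omega_0)|\le2r_{k+1}$, and $\Gamma_{k+1}\theta\in S_{\rho_{k+1}}$ because $\rho_{k+1}-\rho/2=8\delta_{k+1}$ and $r_{k+1}\le\delta_{k+1}/16$. As $h_k$ is $2$-Lipschitz on $S_{\rho_{k+1}}$, the right side tends to $h(\theta+\omega_0)$. The left side tends to $\Gamma_{c^*}(h\theta)$, since $h\theta\in S_\rho$.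
\end{proof}

\section{Existence of a rotation domain}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\rho=\frac1{10}$, $b=\gamma2^{-\tau-1}$ and $r_0=\min\big(\bar r(\gamma,\tau,\rho),\frac1{40},\frac1{10}\gamma2^{-\tau},\delta\big)$. The parameters $\omega=\omega_0+c$ with $c\in D_{r_0}$ lie in the interior of $\mathcal P$. For $1\le|k|\le2$ we have $|e^{ik\cdot c}-1|\le e^{2r_0}-1\le4r_0$, so
\[
|e^{ik\cdot(\omega_0+c)}-1|\ge\gamma2^{-\tau}-4r_0\ge b .
\]
Let $0<|\varepsilon|<\min(\varepsilon_1,\varepsilon_2(b),\varepsilon_3)$ and $220|\varepsilon|\le r_0/8$. By Lemmas~\ref{lem:smooth}, \ref{lem:finite} and \ref{lem:degree}, for every such $\omega$ the surface $X_{\varepsilon,\omega}$ is a smooth K3 surface and $f$ is an automorphism with $\lambda(f)=161+72\sqrt5$.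

By Lemma~\ref{lem:chart} the family $\Gamma_c(\theta)=\theta+\omega_0+c+u(\theta,\omega_0+c)$ satisfies the hypotheses of Theorem~\ref{thm:kam}, which provides $c^*$ and $h$. Take $\omega=\omega_0+c^*$. By Lemma~\ref{lem:inverse}, $h$ induces an open embedding of $\mathbb A_{\rho/2}$ into $\mathbb A_\rho$. So $\Psi=\psi_0\circ h:\mathbb A_{\rho/2}\to X_{\varepsilon,\omega}$ is an open embedding, and
\[
f\circ\Psi=\psi_0\circ\Gamma_{c^*}\circ h=\Psi\circ R_{\omega_0}.
\]
Its image is a rotation domain with $s=\frac1{20}$, and Lemma~\ref{lem:rot} gives $\mathrm{Fat}^+(f)\ne\emptyset$.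
\end{proof}

\section{The real locus}\label{sec:real}

In Theorem~\ref{thm:main} the rotation vector is given and the surface is adjusted by an unknown correction $c^*$, which need not be real. In Theorem~\ref{thm:real} the surface is given, so we need $c^*=0$. The tool is the invariance of $\Omega$. For an area-preserving map of the torus close to a translation, the mean displacement does not change under area-preserving conjugacy. If the mean displacement itself is taken as the target $\omega_0$, no room is left for a correction. We first change coordinates so that $\Omega$ becomes the standard area form. Throughout, $0<\varepsilon<\varepsilon_3$, and $O(\varepsilon)$ is uniform on $S_{1/5}\times\mathcal P$.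

\subsection{The two real tori}
Let $\omega\in[0,4\pi]^2$. Then $\bar p=p^{-1}$ and $\bar q=q^{-1}$, so $Q(\bar x,1/\bar y,1/\bar z)=\overline{Q(x,y,z)}$ and $X$ is invariant under the real structure. Its fixed points in $(\mathbb P^1)^3$ are the points with $x\in\mathbb{RP}^1$ and $|y|=|z|=1$. For real $\theta$ the numbers $A,B,C$ are real, so $\xi$ and $\eta$ are real by uniqueness. By Lemma~\ref{lem:chart},
\[
X(\mathbb R)=\psi_0(\mathbb T^2)\sqcup\psi_\infty(\mathbb T^2).
\]
For real $\theta$ the numerator and the denominator of each fraction in \eqref{eq:alphabeta} are complex conjugate, so $\alpha$, $\beta$, their analogues for $z$, and $u$ are real. When $X$ is smooth with finite projections, \eqref{eq:sigmay} shows that $\sigma_y$ maps each of the two tori into itself, hence onto itself as it is an involution. The same holds for $\sigma_z$, while $\sigma_x$ exchanges the tori.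

\subsection{Normalizing the area form}

\begin{lemma}\label{lem:area}
There are $\varepsilon_4\in(0,\varepsilon_3]$ and $L>0$ such that for $0<\varepsilon<\varepsilon_4$ and $\omega\in\mathcal P$ there is a holomorphic map $N$ on $S_{1/5}$ with $N-\mathrm{id}$ periodic, injective on $S_{3/20}$, whose inverse $N^{-1}$ maps $S_{1/20}$ into $S_{1/10}$, with the following properties. The map $\hat\Gamma=N\Gamma N^{-1}=\theta+\omega+\hat u(\theta,\omega)$ is defined on $S_{1/20}$, $\Gamma N^{-1}(S_{1/20})\subset S_{3/20}$, and $\hat u$ is periodic, bounded by $L\varepsilon$, and holomorphic in $(\theta,\omega)$ for $\omega$ in the interior of $\mathcal P$. For real $\omega$ the maps $N$, $N^{-1}$, $\hat\Gamma$ send $\mathbb R^2$ to $\mathbb R^2$. If $X$ is smooth with finite projections, then $\det D\hat\Gamma=1$.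
\end{lemma}

\begin{proof}
Since $F=xyz(1-\varepsilon Q)$, we have $F_x=-\varepsilon\,yz\,xQ_x$ on $X$. At $\psi_0(\theta)$, the equation $1=\varepsilon A\xi+\varepsilon B+\varepsilon C/\xi$ gives $-\varepsilon xQ_x=\varepsilon C/\xi-\varepsilon A\xi=1-\varepsilon B-2\varepsilon A\xi$. Put $m=(1-\varepsilon B-2\varepsilon A\xi)^{-1}=1+O(\varepsilon)$. As $\frac{dy}y\wedge\frac{dz}z=-d\theta_1\wedge d\theta_2$, we get $\psi_0^*\Omega=-m\,d\theta_1\wedge d\theta_2$ when $X$ is smooth. If moreover the projections are finite, then $f^*\Omega=\Omega$ and $f\psi_0=\psi_0\Gamma$ show that $\Gamma$ preserves $m\,d\theta_1\wedge d\theta_2$.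

For $\omega\in\mathcal P$ let $\bar m(\theta_2)=\frac1{2\pi}\int_0^{2\pi}m(t,\theta_2)\,dt$, $m_0=[m]$, and
\[
N(\theta)=\Big(\int_0^{\theta_1}\frac{m(t,\theta_2)}{\bar m(\theta_2)}\,dt,\ \int_0^{\theta_2}\frac{\bar m(t)}{m_0}\,dt\Big).
\]
Both integrands are periodic, equal to $1+O(\varepsilon)$, and have mean $1$ in $t$. So $N-\mathrm{id}$ is periodic and $O(\varepsilon)$ on $S_{1/5}$, and it is real for real data. The matrix $DN$ is triangular with determinant $m/m_0$. By the Cauchy estimate $\|DN-I\|=O(\varepsilon)$ on $S_{3/20}$, so Lemma~\ref{lem:inverse} applies for small $\varepsilon$, and $N^{-1}-\mathrm{id}=O(\varepsilon)$ on $S_{1/20}$. The points of $\Gamma N^{-1}(S_{1/20})$ have imaginary parts bounded by $\frac1{20}+\frac1{20}+O(\varepsilon)<\frac3{20}$. This gives the properties of $\hat u$. Finally, $N^*(d\theta_1\wedge d\theta_2)=\frac m{m_0}d\theta_1\wedge d\theta_2$, so $\hat\Gamma$ preserves $d\theta_1\wedge d\theta_2$ when $\Gamma$ preserves $m\,d\theta_1\wedge d\theta_2$.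
\end{proof}

The mean displacement of $\hat\Gamma$ is the \emph{rotation vector}
\[
\mathcal R_\varepsilon(\omega)=\omega+[\hat u(\cdot,\omega)].
\]
It is holomorphic in the interior of $\mathcal P$, real for real $\omega$, and $|\mathcal R_\varepsilon-\mathrm{id}|\le L\varepsilon$.

\subsection{Diophantine rotation vectors}

\begin{proposition}\label{prop:claim}
For every $\gamma\in(0,1]$ there is $\varepsilon(\gamma)>0$ such that $0<\varepsilon<\varepsilon(\gamma)$, $\omega\in[0,4\pi]^2$ and $\mathcal R_\varepsilon(\omega)\in DC(\gamma)$ imply $\omega\in\mathcal B_\varepsilon$. Moreover each of the two real tori is then contained in a rotation domain.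
\end{proposition}

\begin{proof}
Let $\rho=\frac1{20}$, $\bar r=\bar r(\gamma,\tau,\rho)$, $b=\gamma2^{-\tau-1}$, and let $\varepsilon<\min(\varepsilon_1,\varepsilon_2(b),\varepsilon_4)$ satisfy $2L\varepsilon\le\min(b,\bar r/8)$. Put $\omega_0=\mathcal R_\varepsilon(\omega)$. For $1\le|k|\le2$ we have $|e^{ik\cdot\omega}-1|\ge\gamma2^{-\tau}-2L\varepsilon\ge b$. By Lemmas~\ref{lem:smooth}--\ref{lem:degree}, $X$ is smooth with finite projections and $\lambda(f)=161+72\sqrt5$. Apply Theorem~\ref{thm:kam} with $r_0=\bar r$ to the family
\[
\hat\Gamma+c=\theta+\omega_0+c+(\hat u-[\hat u]),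
\]
in which $\omega$ is fixed and $c$ is an artificial parameter. We obtain $c^*$ and $h=\mathrm{id}+v$ with $(\hat\Gamma+c^*)\circ h=h\circ R_{\omega_0}$ on $S_{\rho/2}$.

\emph{The map $h$ preserves area.} Taking determinants and using $\det D\hat\Gamma=1$, the periodic function $j=\det Dh$ satisfies $j(\theta+\omega_0)=j(\theta)$. Its Fourier coefficients satisfy $j_k(e^{ik\cdot\omega_0}-1)=0$, so $j$ is constant. Now $j=1+\partial_1v_1+\partial_2v_2+\det Dv$, derivatives of periodic functions have mean zero, and $\det Dv\,d\theta_1\wedge d\theta_2=d(v_1\,dv_2)$ is exact on $\mathbb T^2$. Hence $j=1$.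

\emph{The correction vanishes.} Let $\Delta(\theta)=\hat\Gamma(\theta)+c^*-\theta$, a periodic holomorphic map on $S_\rho$ with mean $\omega_0+c^*$. The conjugacy gives $\Delta(h\theta)=h(\theta+\omega_0)-h(\theta)=\omega_0+v(\theta+\omega_0)-v(\theta)$, which has mean $\omega_0$. The components of $\Delta\,d\theta_1\wedge d\theta_2$ are holomorphic $2$-forms on the complex surface $\mathbb A_\rho$, hence closed. The maps $\mathrm{id}+tv$, $0\le t\le1$, form a homotopy in $\mathbb A_\rho$ from the inclusion of $\mathbb T^2$ to $h|_{\mathbb T^2}$, as $|v|\le\rho/16$. By $j=1$ and Stokes' theorem,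
\[
\int_{\mathbb T^2}(\Delta\circ h)\,d\theta_1\wedge d\theta_2=\int_{\mathbb T^2}h^*(\Delta\,d\theta_1\wedge d\theta_2)=\int_{\mathbb T^2}\Delta\,d\theta_1\wedge d\theta_2 .
\]
So $\omega_0=\omega_0+c^*$ and $c^*=0$.

\emph{The first torus.} We have $\hat\Gamma h=hR_{\omega_0}$ on $S_{\rho/2}$, and $h(S_{\rho/2})\subset S_\rho$. For $\theta\in S_{\rho/2}$ the points $\Gamma N^{-1}h\theta$ and $N^{-1}h(\theta+\omega_0)$ lie in $S_{3/20}$ and have the same image under $N$, so they are equal. Thus $\Psi=\psi_0N^{-1}h$ satisfies $f\Psi=\Psi R_{\omega_0}$, and it is an open embedding of $\mathbb A_{\rho/2}$ by Lemma~\ref{lem:inverse}. That lemma also gives $h(S_{\rho/2})\supset S_{7\rho/16}\supset\mathbb R^2$. Since $N$ and $N^{-1}$ preserve $\mathbb R^2$, we have $N^{-1}(\mathbb R^2)=\mathbb R^2$, so the rotation domain $\Psi(\mathbb A_{\rho/2})$ contains $\psi_0(\mathbb T^2)$. By Lemma~\ref{lem:rot} this torus lies in the Fatou set.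

The map $h$ need not be real, so the real conjugacy requires an argument. Choose $\theta^*\in S_{\rho/2}$ with $h(\theta^*)\in\mathbb R^2$. As $\hat\Gamma$ preserves $\mathbb R^2$, the points $h(\theta^*+n\omega_0)=\hat\Gamma^nh(\theta^*)$, $n\ge0$, are real. By density of $n\omega_0$ in $\mathbb T^2$, the point $h(\theta^*+t)$ is real for all $t\in\mathbb R^2$. The map $t\mapsto h(\theta^*+t)$ of $\mathbb T^2$ to itself is real-analytic and injective, with invertible derivative $Dh$. Its image is open and compact, so it is a real-analytic diffeomorphism. Hence $t\mapsto\Psi(\theta^*+t)$ conjugates $R_{\omega_0}$ on $\mathbb T^2$ to $f$ on $\psi_0(\mathbb T^2)$.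

\emph{The second torus.} We use a reversing symmetry. We have
\[
\sigma_xf\sigma_x=(\sigma_y\sigma_x)^2(\sigma_z\sigma_x)^2=g_y^{-1}g_z^{-1}=g_zf^{-1}g_z^{-1},
\]
so $\phi=\sigma_xg_z$ satisfies $f\phi=\phi f^{-1}$. The map $g_z$ preserves each real torus and $\sigma_x$ exchanges them, so $\phi\psi_0(\mathbb T^2)=\psi_\infty(\mathbb T^2)$. Then $f\circ\phi\Psi=\phi\Psi\circ R_{-\omega_0}$, the rotation domain $\phi\Psi(\mathbb A_{\rho/2})$ contains $\psi_\infty(\mathbb T^2)$, and $t\mapsto\phi\Psi(\theta^*+t)$ conjugates $R_{-\omega_0}$ to $f$ on this torus.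
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
The open polydisc of radius $\frac1{20}$ about a point of $[0,4\pi]^2$ lies in the interior of $\mathcal P$, so $\|D\mathcal R_\varepsilon-I\|\le40L\varepsilon$ on $[0,4\pi]^2$. Let $40L\varepsilon\le\frac14$. Then $\mathcal R_\varepsilon$ is injective on the square, the eigenvalues of $D\mathcal R_\varepsilon$ have modulus at least $\frac34$, so $|\det D\mathcal R_\varepsilon|\ge\frac12$, and the image lies in $[-1,4\pi+1]^2$. By the change of variables formula,
\[
\mathrm{Leb}\{\omega\in[0,4\pi]^2:\mathcal R_\varepsilon(\omega)\notin DC(\gamma)\}\le2\,\mathrm{Leb}\big([-1,4\pi+1]^2\setminus DC(\gamma)\big).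
\]
For $\varepsilon<\varepsilon(\gamma)$ the set on the left contains $[0,4\pi]^2\setminus\mathcal B_\varepsilon$ by Proposition~\ref{prop:claim}, and the right side tends to $0$ with $\gamma$ by \eqref{eq:DC}.
\end{proof}

\section{The structure of Fatou components}\label{sec:structure}

Let $f$ be a loxodromic automorphism of a projective K3 surface $X$, let $\lambda=\lambda(f)$, and fix a K\"ahler form $\kappa$. The proof of Theorem~\ref{thm:structure} has three ingredients. The invariant volume forces recurrence, which turns the closure of the iterates into a compact group. Projectivity makes the identity component of this group preserve $\Omega$. Loxodromy forbids compact complex objects that move inside the Fatou set, and this bounds the dimension of the group.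

\subsection{Action on cohomology}\label{sec:coh}
Write $f^*\Omega=\zeta\Omega$ with $|\zeta|=1$. We claim that $\zeta$ is a root of unity. Let $\mathrm{NS}=H^{1,1}(X,\mathbb R)\cap H^2(X,\mathbb Z)$, and let $\mathrm{Tr}$ be its orthogonal complement in $H^2(X,\mathbb Z)$, the transcendental lattice. Since $X$ is projective, $\mathrm{NS}$ contains a class of positive square. As $H^{1,1}(X,\mathbb R)$ has signature $(1,19)$, the form on $\mathrm{NS}$ is non-degenerate with exactly one positive direction. So $\mathrm{Tr}\otimes\mathbb R$ is non-degenerate with exactly two positive directions, and it contains the positive plane spanned by $\mathrm{Re}\,\Omega,\mathrm{Im}\,\Omega$. The map $f^*$ preserves this plane and its negative definite complement in $\mathrm{Tr}\otimes\mathbb R$. It therefore lies in a compact group, and it preserves the lattice $\mathrm{Tr}$, so it has finite order on $\mathrm{Tr}$. This is the only use of projectivity.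

The K\"ahler classes form an open convex cone in $H^{1,1}(X,\mathbb R)$, contained in $\{c:c^2>0,\ c\cdot[\kappa]>0\}$. Its closure, the nef cone, contains no line and is preserved by $f^*$. The Perron--Frobenius theorem for cones states that a linear map that preserves a closed convex cone with non-empty interior containing no line has an eigenvector in the cone whose eigenvalue is the spectral radius. So there are nef classes $c^\pm\ne0$ with $f^*c^+=\lambda c^+$ and $f^*c^-=\lambda^{-1}c^-$. They are isotropic, since $(c^+)^2=\lambda^2(c^+)^2$ and likewise for $c^-$, and not proportional. In signature $(1,19)$ there is no totally isotropic plane, so $c^+\cdot c^-\ne0$; two classes in the closed positive cone have non-negative product, so $c^+\cdot c^->0$. The plane spanned by $c^\pm$ has signature $(1,1)$, hence $\{c^+,c^-\}^\perp$ is negative definite and the powers of $f^*$ are bounded on it. Also $[\kappa]\cdot c^\pm>0$, because $[\kappa]^\perp$ is negative definite. Decomposing $[\kappa]$, we get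
\begin{equation}\label{eq:limit}
\lambda^{-n}(f^{n})^*[\kappa]\to\frac{[\kappa]\cdot c^-}{c^+\cdot c^-}\,c^+,\qquad\lambda^{-n}(f^{-n})^*[\kappa]\to\frac{[\kappa]\cdot c^+}{c^+\cdot c^-}\,c^-\qquad(n\to\infty),
\end{equation}
with positive coefficients.

\subsection{The compact group}
The identity $f^n=f^{n+1}\circ f^{-1}=f^{n-1}\circ f$ shows that $f(\mathrm{Fat}^+(f))=\mathrm{Fat}^+(f)$, so $f$ permutes the components. Each component $U$ has positive volume for the finite invariant measure $\Omega\wedge\bar\Omega$, so the sets $f^n(U)$ cannot be pairwise disjoint and $U$ is periodic. Let $f^k(U)=U$. Writing $f^{kn+j}=f^j\circ f^{kn}$ with $0\le j<k$ shows that $f^k$ has the same Fatou sets as $f$; it has the same classes $c^\pm$ and is loxodromic. So we replace $f$ by $f^k$ and assume $f(U)=U$.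

Let $G$ be the closure of $\{f^n|_U\}_{n\ge0}$ in the space $C(U,X)$ of continuous maps with locally uniform convergence. It is compact by the Arzel\`a--Ascoli theorem, and metrizable. A priori a limit could be degenerate or take values in $\partial U$; the form $\Omega$ excludes this.

\begin{proposition}\label{prop:group}
The set $G$ is a compact abelian subgroup of $\mathrm{Aut}(U)$. It is a Lie group that acts smoothly, by isometries of a Hermitian metric on $U$. Its identity component $G_0$ is a torus $\mathbb T^d$ with $d\ge1$ that preserves $\Omega$, and $G/G_0$ is finite.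
\end{proposition}

\begin{proof}
\emph{Limits are injective maps $U\to U$.} Let $g=\lim f^{n_j}|_U$. It is holomorphic and $g^*\Omega=\chi(g)\Omega$ with $\chi(g)=\lim\zeta^{n_j}$ of modulus $1$, so $g$ is a local biholomorphism. Let $a\in U$ and let $\bar B$ be a small closed coordinate ball centered at $a$. We claim that $g(a)\in f^{n_j}(\bar B)$ for large $j$. With a local inverse of $g$, the maps $\phi_j=g^{-1}\circ f^{n_j}$ converge uniformly to the identity on $\bar B$. So $P\mapsto a+P-\phi_j(P)$ maps $\bar B$ to itself for large $j$, and a Brouwer fixed point satisfies $\phi_j(P)=a$. The claim gives $g(a)\in f^{n_j}(U)=U$. If $g(a)=g(a')$ with $a\ne a'$, the images of two disjoint balls under the injective map $f^{n_j}$ would meet; so $g$ is injective.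

\emph{Composition.} If $g_j\to g$ and $g_j'\to g'$ in $G$, then $g_jg_j'\to gg'$: for a compact set $K\subset U$, the set $g'(K)$ has a compact neighborhood in $U$ that contains $g'_j(K)$ for large $j$, and on it $g_j\to g$ uniformly. Hence $G$ is stable under composition, which is continuous and commutative.

\emph{Recurrence and inverses.} Choose $n_j$ with $n_{j+1}-n_j\to\infty$ and $f^{n_j}|_U\to g$, and let $g_1$ be a limit of a subsequence of $f^{n_{j+1}-n_j}|_U$. From $f^{n_{j+1}}=f^{n_{j+1}-n_j}\circ f^{n_j}$ we get $g=g_1g$. So $g_1$ is the identity on the open set $g(U)$, hence on $U$. Thus there are $m_j\to\infty$ with $f^{m_j}|_U\to\mathrm{id}$. Now let $g=\lim f^{n_j}|_U$ be any element of $G$. Choose $l(j)\to\infty$ with $m_{l(j)}\ge n_j$, and let $g'$ be a limit of a subsequence of $f^{m_{l(j)}-n_j}|_U$. Then $gg'=g'g=\mathrm{id}$. So $G$ is a group of automorphisms of $U$. Inversion is continuous: if $g_j\to g$, every limit point $g'$ of $g_j^{-1}$ satisfies $gg'=\mathrm{id}$.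

\emph{Lie structure.} By the Cauchy estimates, all derivatives of $g$ at $P$ depend continuously on $(g,P)\in G\times U$. Averaging the K\"ahler metric over the Haar measure of $G$ therefore gives a smooth $G$-invariant Hermitian metric on $U$. By the Myers--Steenrod theorem, the isometry group of a connected Riemannian manifold, with the compact-open topology, is a Lie group that acts smoothly. The compact subgroup $G$ is closed, hence a Lie subgroup. A compact Lie group has finitely many components, and a compact connected abelian Lie group is a torus. If $d=0$, then $G$ is finite and some $f^l$, $l\ge1$, is the identity on $U$, hence on $X$; this contradicts $\lambda>1$. The continuous character $\chi$ takes values in the finite group generated by $\zeta$, so it is trivial on $G_0$.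
\end{proof}

In particular $f^{-n}|_U\in G$ for all $n\ge0$. So $G$ is the closure of $\{f^n|_U\}_{n\in\mathbb Z}$, this family is equicontinuous on compact subsets of $U$, and $U\subset\mathrm{Fat}^-(f)$. Hence $\mathrm{Fat}^+(f)\subset\mathrm{Fat}^-(f)$, and the reverse inclusion follows by applying this to $f^{-1}$. The action of $G_0\subset\mathrm{Aut}(U)$ is effective by definition.

\subsection{Currents supported in a Fatou component}
We regard each real tangent space of $X$ as a complex vector space and write $iW$ for the complex structure applied to $W$. A real $2$-\emph{current} $\Theta$ on $X$ is a continuous linear form on smooth real $2$-forms. It is \emph{closed} if it vanishes on exact forms; then by Poincar\'e duality it has a class $[\Theta]\in H^2(X,\mathbb R)$ with $[\Theta]\cdot[\varphi]=\Theta(\varphi)$ for closed $\varphi$, and the class is continuous for weak convergence. It is a \emph{positive $(1,1)$-current} if it vanishes on the real parts of $(2,0)$-forms and is non-negative on the $(1,1)$-forms $\varphi$ with $\varphi(W,iW)\ge0$ for all $W$. In that case $\Theta(\kappa)>0$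 unless $\Theta=0$, and for closed $\Theta$ the class is orthogonal to $\Omega,\bar\Omega$, so it lies in $H^{1,1}(X,\mathbb R)$. By de Rham regularization, a closed current has the same class as a smooth closed form supported in any given neighborhood of its support. Hence two closed currents with disjoint supports have orthogonal classes.

\begin{lemma}\label{lem:current}
Let $\Theta\ne0$ be a closed positive $(1,1)$-current on $X$ with support in $U$. Then $[\Theta]\in\{c^+,c^-\}^\perp$ and $[\Theta]^2<0$. Consequently $\Theta$ is not a weak limit of closed currents whose supports are disjoint from that of $\Theta$.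
\end{lemma}

\begin{proof}
Since $G$ is compact, the derivatives of the maps $f^n$, $n\in\mathbb Z$, are uniformly bounded on a compact neighborhood of $\mathrm{supp}\,\Theta$ in $U$. So $0\le(f^n)^*\kappa\le L'\kappa$ there for a constant $L'$, and $[\Theta]\cdot(f^n)^*[\kappa]=\Theta((f^n)^*\kappa)$ is bounded for $n\in\mathbb Z$. Dividing by $\lambda^{|n|}$ and using \eqref{eq:limit} gives $[\Theta]\cdot c^\pm=0$. As $[\Theta]\cdot[\kappa]>0$, the class is a non-zero element of a negative definite space. If $\Theta_n\to\Theta$ with supports disjoint from $\mathrm{supp}\,\Theta$, then $[\Theta]^2=\lim[\Theta_n]\cdot[\Theta]=0$, a contradiction.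
\end{proof}

The lemma applied to $\Theta(\varphi)=\int_X\kappa\wedge\varphi$, whose class has positive square, shows that $U\ne X$. The integration current on a compact curve in $U$ is the model case: such a curve has negative self-intersection and cannot be moved off itself.

\subsection{The orbits are totally real}
Identify $G_0$ with $\mathbb R^d/2\pi\mathbb Z^d$. For $a\in\mathbb R^d$ let $V_a$ be the vector field on $U$ with flow $\exp(ta)\in G_0$. These fields commute and are $G_0$-invariant, since $G_0$ is abelian. The orbit $G_0P$ is a compact submanifold with tangent space $\{V_a(P):a\in\mathbb R^d\}$ at $P$. As the flow is holomorphic, $V_a$ is given in local coordinates by a holomorphic map to $\mathbb C^2$.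

\begin{proposition}\label{prop:d}
Every orbit of $G_0$ is totally real, and $d\le2$.
\end{proposition}

\begin{proof}
For $a,b\in\mathbb R^d$ and $P\in U$ define a current by averaging along the orbit with the Haar measure:
\[
\Theta_P(\varphi)=\int_{G_0}\varphi(V_a,V_b)(gP)\,dg .
\]
It is supported on $G_0P$ and depends weakly continuously on $P$. It is closed: for a $1$-form $\beta$ we have $d\beta(V_a,V_b)=V_a(\beta(V_b))-V_b(\beta(V_a))$, and $\int(V_a\phi)(gP)\,dg=\frac d{dt}\big|_{t=0}\int\phi(\exp(ta)gP)\,dg=0$ for every smooth function $\phi$, by invariance of the Haar measure.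

Suppose that the tangent space of $G_0P$ at $P$ contains a complex line. Then there are $a,b$ with $V_a(P)\ne0$ and $V_b(P)=iV_a(P)$. Applying the complex linear maps $dg$, we get $V_b=iV_a\ne0$ along the orbit. So $\Theta_P(\varphi)=\int\varphi(V_a,iV_a)(gP)\,dg$. A $(2,0)$-form vanishes on $(W,iW)$, so $\Theta_P$ is a positive $(1,1)$-current, and $\Theta_P(\kappa)>0$. The orbit has real dimension less than $4$, since otherwise it would be open and compact and $U=X$. So there are points $P_n\to P$ of $U$ outside $G_0P$. Their orbits are disjoint from $G_0P$ and $\Theta_{P_n}\to\Theta_P$, which contradicts Lemma~\ref{lem:current}.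

A totally real subspace $E$ of $\mathbb C^2$ satisfies $E\cap iE=0$, so orbits have dimension at most $2$. It remains to find an orbit of dimension $d$. For $a\in\mathbb Z^d\setminus0$ the holomorphic field $V_a$ is not identically zero, as the action is effective, so its zero set is closed and nowhere dense. By Baire's theorem there is $P^\circ\in U$ with $V_a(P^\circ)\ne0$ for all $a\in\mathbb Z^d\setminus0$. A closed subgroup of positive dimension of $G_0$ contains a subtorus, hence a circle $\{\exp(ta)\}$ with $a\in\mathbb Z^d\setminus0$. So the stabilizer of $P^\circ$ is finite and its orbit has dimension $d$.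
\end{proof}

\subsection{The case $d=2$}
Let $V_1,V_2$ be the fields attached to the standard basis of $\mathbb R^2$. The form $\Omega$ is $\mathbb C$-bilinear and non-degenerate on each tangent space, so $\Omega(W,W')\ne0$ if and only if $W,W'$ are linearly independent over $\mathbb C$. At the point $P^\circ$ above, $V_1$ and $V_2$ span a totally real plane, so $\Omega(V_1,V_2)(P^\circ)\ne0$. The invariance of $\Omega$ spreads this to all of $U$. Denote by $\iota$ the interior product and by $\mathcal L=d\iota+\iota d$ the Lie derivative. From $\mathcal L_{V_1}\Omega=0$ and $d\Omega=0$ we get $d\,\iota_{V_1}\Omega=0$, and then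
\[
d\big(\Omega(V_1,V_2)\big)=d\,\iota_{V_2}\iota_{V_1}\Omega=\mathcal L_{V_2}\iota_{V_1}\Omega=\iota_{[V_2,V_1]}\Omega+\iota_{V_1}\mathcal L_{V_2}\Omega=0 .
\]
So $\Omega(V_1,V_2)$ is a non-zero constant, and $V_1,V_2$ are $\mathbb C$-independent at every point of $U$.

\emph{Freeness.} If $g\in G_0$ fixes $P$, then $dg_P$ is complex linear and fixes $V_1(P),V_2(P)$, so $dg_P=\mathrm{id}$. An isometry of a connected Riemannian manifold that fixes a point and has identity differential there is the identity.

\emph{No periodic point.} Let $P\in U$ be periodic. Since $G/G_0$ is finite, there is $l\ge1$ with $f^l|_U\in G_0$ and $f^l(P)=P$. By freeness $f^l$ is the identity on $U$, hence on $X$, which is impossible.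

\emph{The local model.} We complexify the action near an orbit. In coordinates the bracket of holomorphic fields is $[V,W]=DW\cdot V-DV\cdot W$, which is $\mathbb C$-bilinear. So $V_1,V_2,iV_1,iV_2$ commute. Fix $P\in U$, let $P(t)$ be the image of $P$ under the flows of $iV_1$ and $iV_2$ at times $t_1,t_2$, defined for $|t|<\delta$ small, and put $\Phi(s+it)=\exp(s)P(t)$ on $S_\delta$. Since the flows commute, $\partial_{s_j}\Phi=V_j\circ\Phi$ and $\partial_{t_j}\Phi=iV_j\circ\Phi$. These are the Cauchy--Riemann equations, and the differential is invertible, so $\Phi$ is a local biholomorphism. It is periodic, equivariant, and injective modulo $2\pi\mathbb Z^2$ on $\mathbb R^2$ by freeness. Suppose that it is not injective on $\mathbb A_{\delta'}$ for any $\delta'<\delta$. Then $\Phi(\theta_n)=\Phi(\theta_n')$ with $\theta_n\ne\theta_n'$ in $\mathbb A_\delta$ and imaginary parts tending to $0$. After extraction both sequences converge in $\mathbb T^2$, to points with the same image, hence to the same point. This contradicts local injectivity. So for small $\delta$, $\Phi$ is an equivariant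 biholomorphism from $\mathbb A_\delta=\{|\log|y||,|\log|z||<\delta\}$ onto an invariant neighborhood of $G_0P$.

\subsection{The examples}
Let $U_0=\Psi(\mathbb A_s)$ be a rotation domain of $f$ with $f\Psi=\Psi R_a$, such as those of Section~\ref{sec:main} and Proposition~\ref{prop:claim}. It is connected and lies in $\mathrm{Fat}^+(f)$ by Lemma~\ref{lem:rot}. The component $U$ that contains it satisfies $f(U)=U$, since $f(U_0)=U_0$; take $k=1$. If $g=\lim f^{n_j}|_U$, then along a subsequence $n_ja\to t$ in $\mathbb T^2$, and $g|_{U_0}=\Psi R_t\Psi^{-1}$. The map $g\mapsto t$ is a continuous homomorphism $G\to\mathbb T^2$, injective by the identity principle. Its image is compact and contains the multiples of the irrational vector $a$, so it is $\mathbb T^2$. Thus $G\cong\mathbb T^2$ and $d=2$. The dimension $d$ does not depend on $k$, because the closure of the powers of $f^k|_U$ has finite index in $G$. Together with Propositions~\ref{prop:group} and~\ref{prop:d}, this completes the proof of Theorem~\ref{thm:structure}.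

\begin{thebibliography}{1}

\bibitem{dynaut}
\emph{Dynamics of automorphisms of compact complex surfaces},
\texttt{https://perso.univ-rennes1.fr/serge.cantat/Articles/dyn-aut.pdf}.

\end{thebibliography}
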